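# Connected quandles whose right translations have no regular cycle

## 1. A transposition carrying three labels

Take the five points $1,2,3,4,5$. Swap $1$ and $2$, and write on the three remaining points $3,4,5$ the labels $15,20,12$, taken in $\mathbb Z/60$. These lectures turn on this object and on its conjugates. To multiply such objects we need a group of labeled permutations.

**Definition (labeled permutations).** Let $B$ be a finite abelian group, written additively. The group $B\wr\mathrm{Sym}(N)$ consists of the pairs $(b,\pi)$ with $b\in B^N$ and $\pi\in\mathrm{Sym}(N)$, with product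
$$(b,\pi)(b',\pi')=(b+\pi\cdot b',\ \pi\pi'),\qquad (\pi\cdot b)(i)=b(\pi^{-1}(i)).$$

Here $\pi\cdot(\pi'\cdot b)=(\pi\pi')\cdot b$, because both sides take the value $b(\pi'^{-1}\pi^{-1}(i))$ at $i$. So this is the semidirect product of $B^N$ by $\mathrm{Sym}(N)$, and $(b,\pi)^{-1}=(-\pi^{-1}\cdot b,\ \pi^{-1})$. We write $b$ for $(b,1)$ and $\pi$ for $(0,\pi)$. For $c\in B$ let $c\,\varepsilon_s\in B^N$ be the vector with value $c$ at $s$ and $0$ elsewhere: a single label. Then $\pi\cdot c\varepsilon_s=c\varepsilon_{\pi(s)}$, so permutations carry labels along.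

**Conjugation formulas.** With $\pi'=\theta\pi\theta^{-1}$ we have
$$(b,\theta)(w,\pi)(b,\theta)^{-1}=(b+\theta\cdot w,\ \theta\pi)(-\theta^{-1}\cdot b,\ \theta^{-1})=\bigl(b+\theta\cdot w-\pi'\cdot b,\ \pi'\bigr).\tag{1}$$
Taking $w=c\varepsilon_s$ and $\pi=1$, the two terms in $b$ cancel:
$$(b,\theta)\,c\varepsilon_s\,(b,\theta)^{-1}=c\varepsilon_{\theta(s)}.\tag{2}$$
Hence
$$\text{for } c\ne 0:\quad (b,\theta)\text{ commutes with }c\varepsilon_s\iff\theta(s)=s.\tag{3}$$
Also by (2), for $x=(u,\pi)$,
$$(c\varepsilon_s)\,x\,(c\varepsilon_s)^{-1}x^{-1}=c\varepsilon_s\cdot\bigl(x\,(-c\varepsilon_s)\,x^{-1}\bigr)=c\varepsilon_s-c\varepsilon_{\pi(s)}.\tag{4}$$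
Finally, if $\pi\cdot u=u$, then
$$(u,\pi)^k=(ku,\pi^k)\qquad(k\ge 0),\tag{5}$$
by induction, since $(ku,\pi^k)(u,\pi)=(ku+\pi^k\cdot u,\pi^{k+1})=((k+1)u,\pi^{k+1})$.

**Example.** Let $B=\mathbb Z/4$, $N=3$, $x=((0,0,1),(1\,2))$. Then $x^2=(0,0,2)=2\varepsilon_3$ by (5). Conjugating $x$ by the $3$-cycle $1\mapsto2\mapsto3\mapsto1$ gives $y=((1,0,0),(2\,3))$, and $y\,x^2\,y^{-1}=2\varepsilon_2\ne x^2$, since $y$ moves the point $3$. The conjugate $x$ itself fixes $3$ and commutes with $x^2$.

Now let $B=\mathbb Z/60$, $N=5$, and
$$u=(0,0,15,20,12),\qquad x=(u,(1\,2)).$$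
As $(1\,2)\cdot u=u$, formula (5) gives $x^{60}=1$. The exponents $30,20,12$ are all even, so the permutation part disappears in these powers. Modulo $60$,
$$30\cdot(15,20,12)=(450,600,360)\equiv(30,0,0),$$
$$20\cdot(15,20,12)=(300,400,240)\equiv(0,40,0),$$
$$12\cdot(15,20,12)=(180,240,144)\equiv(0,0,24).$$
So each of these powers is a single label:
$$x^{30}=30\,\varepsilon_3,\qquad x^{20}=40\,\varepsilon_4,\qquad x^{12}=24\,\varepsilon_5.\tag{6}$$

By (1), the permutation part of any conjugate $y$ of $x$ is a transposition. It moves two points, so it cannot move all of $3,4,5$. By (3) and (6):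

> Every conjugate of $x$ commutes with at least one of $x^{30},x^{20},x^{12}$, but none of these three powers commutes with all conjugates of $x$.

The second half holds because, for each $s\in\{3,4,5\}$, conjugating $x$ by a permutation taking $1$ to $s$ gives a conjugate that moves $s$.

What this is for: conjugation by $x$ is a permutation of the conjugacy class of $x$. The sentence above says that this permutation has order $60$ and that none of its cycles has length $60$. We now turn to the question that this answers.

## 2. Right translations and Hayashi's conjecture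

**Definition (quandle).** A quandle is a set $Q$ with a binary operation $*$ such that for all $x,y,z\in Q$: $x*x=x$; the right translation $R_y\colon Q\to Q$, $R_y(x)=x*y$, is a bijection; and $(x*y)*z=(x*z)*(y*z)$.

**Definition (connected).** The right multiplication group $\mathrm{Mlt}_r(Q)$ is the permutation group on $Q$ generated by all $R_y$, $y\in Q$. The quandle is connected if this group is transitive on $Q$.

**Definition (regular cycle).** A permutation $\varphi$ of a finite set has a regular cycle if it has a cycle of length $|\varphi|$, the order of $\varphi$.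

A permutation need not have a regular cycle: $(1\,2)(3\,4\,5)$ has order $6$ and cycles of lengths $2$ and $3$. A permutation whose order is a power of a prime $p$ always has one, since its order is the largest of its cycle lengths. The following statement appears as a conjecture of Hayashi in "Enumeration of quandles: Part 1" (https://www.advgrouptheory.com/agta2025/Talks/Vojtechovsky.pdf).

**Conjecture (Hayashi).** Let $Q$ be a finite connected quandle. Then every right translation of $Q$ has a regular cycle.

We shall see that the conjecture is false. Here are the tools.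

**Conjugation quandles.** Let $D$ be a subset of a group, closed under conjugation by its own elements and their inverses. Put $y*g=gyg^{-1}$. Then $y*y=y$; the map $R_g$ is conjugation by $g$, a bijection of $D$; and
$$(y*g)*h=hgyg^{-1}h^{-1}=(hgh^{-1})(hyh^{-1})(hgh^{-1})^{-1}=(y*h)*(g*h).$$
So $D$ is a quandle, and $\mathrm{Mlt}_r(D)$ is the action of $\langle D\rangle$ on $D$ by conjugation.

**Example.** The three transpositions of $\mathrm{Sym}(3)$ form a connected quandle: they generate $\mathrm{Sym}(3)$ and are conjugate in it. The translation $R_{(1\,2)}$ fixes $(1\,2)$ and swaps $(1\,3)$ and $(2\,3)$, so it has order $2$ and a regular cycle. By contrast, the operation $x*y=x$ on a set with at least two elements gives a quandle whose right translations are all the identity, so it is not connected.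

**Lemma 1 (divisor criterion).** Let $\varphi$ be a permutation of a finite set with $\varphi^n=\mathrm{id}$, $n\ge1$. (i) $\varphi$ has order exactly $n$ if and only if $\varphi^{n/p}\ne\mathrm{id}$ for every prime $p\mid n$. (ii) The cycle of a point $y$ has length less than $n$ if and only if $\varphi^{n/p}(y)=y$ for some prime $p\mid n$; then the length divides $n/p$.

*Proof.* Let $m$ be the length of the cycle of $y$. Then $\varphi^k(y)=y$ if and only if $m\mid k$; in particular $m\mid n$. If $m<n$, choose a prime $p$ dividing $n/m$; then $m\mid n/p$, so $\varphi^{n/p}(y)=y$. Conversely, $\varphi^{n/p}(y)=y$ gives $m\mid n/p<n$. This is (ii). The same argument with $m$ replaced by the order of $\varphi$ gives (i). $\blacksquare$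

So, for $\varphi$ of order $n$, having no regular cycle means exactly that the sets $\mathrm{Fix}(\varphi^{n/p})$, for the primes $p\mid n$, cover the whole set, while each of them is a proper subset.

**Lemma 2.** Let $Q$ be a quandle and $G=\mathrm{Mlt}_r(Q)$. Then $gR_yg^{-1}=R_{g(y)}$ for all $g\in G$, $y\in Q$. If $Q$ is connected, any two right translations are conjugate in $G$, hence have the same cycle structure.

*Proof.* The third axiom reads $R_z(x*y)=R_z(x)*R_z(y)$. So each $R_z$, being bijective, is an automorphism of $Q$, and so is every $g\in G$. Applying $g$ to $g^{-1}(x)*y$ gives $gR_yg^{-1}(x)=x*g(y)=R_{g(y)}(x)$. If $Q$ is connected and $y,y'\in Q$, choose $g\in G$ with $g(y)=y'$. $\blacksquare$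

**Lemma 3 (connectedness of a class).** Let $x$ be an element of a finite group $G_0$, let $D$ be its conjugacy class and $L=\langle D\rangle$. If $G_0=L\,C_{G_0}(x)$, then the conjugation quandle $D$ is connected.

*Proof.* Each $g\in G_0$ is $g=hk$ with $h\in L$ and $k$ centralizing $x$, so $gxg^{-1}=hxh^{-1}$. Thus every element of $D$ is conjugate to $x$ under $L$. $\blacksquare$

Since $D$ is closed under conjugation by $G_0$, the subgroup $L$ is normal in $G_0$, so $L\,C_{G_0}(x)$ is always a subgroup. We use this below.

**Example (order 6 by hand).** Let $D$ be the class of $x=(1\,2)(3\,4\,5)$ in $\mathrm{Sym}(5)$; it has $10\cdot2=20$ elements. As $x$ is odd and the only nontrivial normal subgroups of $\mathrm{Sym}(5)$ are $\mathrm{Alt}(5)$ and $\mathrm{Sym}(5)$, we have $\langle D\rangle=\mathrm{Sym}(5)$, and $D$ is connected. The permutation $x$ has no regular cycle on five points, but $R_x$ acts on $D$. Here $x^3=(1\,2)$, and $x^2$ is the inverse of $(3\,4\,5)$. Take $y=(1\,3)(2\,4\,5)\in D$. Then $y(1\,2)y^{-1}=(3\,4)$ and $y(3\,4\,5)y^{-1}=(1\,5\,2)$, so $y$ commutes with neither $x^3$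 nor $x^2$. By Lemma 1 its cycle under $R_x$ has length $6$: a regular cycle.

The counterexample to be proved in Section 4 is the following.

**Theorem 1.** Let $B=\mathbb Z/60$, $G_0=B\wr\mathrm{Sym}(5)$, $u=(0,0,15,20,12)\in B^5$, $x=(u,(1\,2))$, and let $D$ be the conjugacy class of $x$ in $G_0$ with $y*g=gyg^{-1}$. Then $D$ is a finite connected quandle. Its right translations have order $60$, and every cycle of $R_x$ has length dividing $30$, $20$ or $12$. So no right translation of $D$ has a regular cycle, and the conjecture is false.

## 3. Orders with at most two prime divisors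

Before that, let us try to prove the conjecture. Write $\omega(n)$ for the number of distinct primes dividing $n$. Cover $Q$ by fixed-point sets as in Lemma 1 and use connectedness against the cover. This works as long as there are two sets.

**Theorem 2.** Let $Q$ be a finite connected quandle whose right translations have order $n$ with $\omega(n)\le2$. Then every right translation of $Q$ has a regular cycle. By Theorem 1 ($n=60$), the bound $2$ is best possible.

*Proof.* Let $G=\mathrm{Mlt}_r(Q)$, $e\in Q$ and $x=R_e$, of order $n$. By Lemma 2 it is enough to treat $x$. Suppose that $x$ has no regular cycle. Then $n>1$, since the identity has cycles of length $1$.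

**Step 1: prime powers.** This step removes the case of one prime. If $n$ is a power of $p$, Lemma 1(ii) says that every point is fixed by $x^{n/p}$. So $x^{n/p}=\mathrm{id}$, against the order of $x$ being $n$.

**Step 2: two fixed-point sets.** This step translates the assumption into commutation. Let $p\ne q$ be the prime divisors of $n$. Put $a=x^{n/p}$ and $b=x^{n/q}$, both different from $\mathrm{id}$, and $F_a=\mathrm{Fix}(a)$, $F_b=\mathrm{Fix}(b)$. By Lemma 1(ii),
$$Q=F_a\cup F_b.$$
If $y\in F_a$, Lemma 2 gives $aR_ya^{-1}=R_{a(y)}=R_y$, so $R_y$ commutes with $a$. Likewise $R_y$ commutes with $b$ if $y\in F_b$.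

**Step 3: a set whose translations generate $G$.** The aim is a subset on which all translations commute with the same element $a$, but which still generates $G$. Let $C=Q\setminus F_b$. It is nonempty because $b\ne\mathrm{id}$, and $C\subseteq F_a$. Let $K=\langle R_c:c\in C\rangle$. We show that $K$ is normal in $G$ by checking it on the generators $R_y$ of $G$.

If $y\in F_b$, then $R_y$ commutes with $b$, so it preserves $F_b$ and hence $C$. By Lemma 2, $R_yR_cR_y^{-1}=R_{R_y(c)}$ with $R_y(c)\in C$. So conjugation by $R_y$ maps $K$ into $K$, and, $K$ being finite, onto $K$. If $y\in C$, then $R_y\in K$. As $Q=F_b\cup C$, the group $K$ is normal in $G$. It contains some $R_c$, and all right translations are conjugate to $R_c$ in $G$. So $K$ contains all of them, and $K=G$.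

**Step 4: $a$ is central.** This step ends the proof. Every generator $R_c$ of $K=G$ commutes with $a$, because $C\subseteq F_a$. So $a$ centralizes $G$. Since $R_e(e)=e*e=e$, we have $a(e)=e$, and then $a(g(e))=g(a(e))=g(e)$ for all $g\in G$. As $G$ is transitive, $a=\mathrm{id}$, a contradiction. $\blacksquare$

**Three sets.** Let $n$ have three primes, with corresponding powers $a,b,c$ of $x$ and $Q=F_a\cup F_b\cup F_c$. Take $C=Q\setminus F_b$ as before. Step 3 still shows that $\langle R_y:y\in C\rangle=G$. But now we only know $C\subseteq F_a\cup F_c$: some generators commute with $a$, others with $c$, and Step 4 has no single element to which it applies. If we shrink to $C'=Q\setminus(F_a\cup F_b)\subseteq F_c$, then Step 4 would apply to $c$, but Step 3 is lost: for $y\in F_b$ the translation $R_y$ preserves $F_b$, and nothing forces it to preserve $F_a$.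

The class $D$ of Section 1 sits exactly in this gap. By (3) and (6), $y\in D$ is fixed by $R_x^{30}$, $R_x^{20}$, $R_x^{12}$ according as its transposition fixes $3$, $4$, $5$. The elements outside $\mathrm{Fix}(R_x^{20})$ are those moving $4$. Those with transposition $(4\,5)$ commute with $x^{30}$ and not with $x^{12}$; those with transposition $(3\,4)$ commute with $x^{12}$ and not with $x^{30}$.

## 4. The quandle with 3600 elements

*Proof of Theorem 1.* Let $L=\langle D\rangle$, a normal subgroup of $G_0$.

**Step 1: connectedness.** By Lemma 3 we must show $L\,C_{G_0}(x)=G_0$; we first find enough permutations and then enough labels.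

The image of $L$ in $\mathrm{Sym}(5)$ contains all transpositions, so $L$ maps onto $\mathrm{Sym}(5)$. Next, by (4) with $s=1$,
$$c\varepsilon_1-c\varepsilon_2=(c\varepsilon_1)\,x\,(c\varepsilon_1)^{-1}x^{-1}\in L\qquad(c\in B),$$
since both $(c\varepsilon_1)x(c\varepsilon_1)^{-1}$ and $x$ lie in $D$. As $L$ is normal, we may conjugate by a permutation taking $1,2$ to $i,j$, so $c\varepsilon_i-c\varepsilon_j\in L$ for all $c\in B$ and $i\ne j$. What $L$ may lack is a label with nonzero sum, and the centralizer supplies it: by (3), $c\varepsilon_3\in C_{G_0}(x)$ for all $c$, because $(1\,2)$ fixes $3$. Since $c\varepsilon_i=(c\varepsilon_i-c\varepsilon_3)+c\varepsilon_3$ for $i\ne3$, we get $B^5\subseteq L\,C_{G_0}(x)$. This subgroup contains $B^5$ and maps onto $\mathrm{Sym}(5)=G_0/B^5$, so it is $G_0$. Hence $D$ is connected.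

**Step 2: the order of $R_x$.** The translation $R_x$ is conjugation by $x$, so $R_x^k$ is conjugation by $x^k$, and $R_x^{60}=\mathrm{id}$. By Lemma 1(i) we must show that $R_x^{30},R_x^{20},R_x^{12}$ are not the identity. For $s\in\{3,4,5\}$, conjugate $x$ by a permutation taking $1$ to $s$; the result is some $y\in D$ whose transposition moves $s$. By (3) and (6), for $s=3,4,5$ this $y$ does not commute with $x^{30},x^{20},x^{12}$, respectively. So $R_x$ has order exactly $60$, and by Lemma 2 so does every right translation.

**Step 3: no cycle of length 60.** Let $y\in D$. Its permutation part is a transposition, which fixes at least one $s\in\{3,4,5\}$. By (3) and (6), $y$ commutes with $x^{30}$, $x^{20}$ or $x^{12}$ according as $s=3,4,5$. So $y$ is fixed by $R_x^{30}$, $R_x^{20}$ or $R_x^{12}$, and its cycle length divides $30$, $20$ or $12$. Thus $R_x$ has no regular cycle, and by Lemma 2 no right translation has one. $\blacksquare$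

**The size of $D$.** By (1), the conjugate of $x$ by $(b,\theta)$ has permutation part $(i\,j)$ with $i=\theta(1)$, $j=\theta(2)$, and label vector $\theta\cdot u+(b-(i\,j)\cdot b)$. The first summand places $15,20,12$ on the other three points and is $0$ at $i,j$. The second has value $b(i)-b(j)$ at $i$, the opposite value at $j$, and $0$ elsewhere. So an element of $D$ is determined by a transposition, an element $c\in B$ giving the labels $c,-c$ at $i,j$, and a placement of $15,20,12$, and all choices occur: $|D|=10\cdot60\cdot6=3600$.

**Two labels are too few.** Let $B=\mathbb Z/12$, $N=4$, $u=(0,0,3,4)$, $x=(u,(1\,2))$. Then $x^{12}=1$, $x^6=6\varepsilon_3$ and $x^4=4\varepsilon_4$. A conjugate $y$ of $x$ with transposition $(3\,4)$ moves both labeled points, so it commutes with neither power. By Lemma 1(ii) its cycle under conjugation by $x$ has length $12$.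

**Why 60 and not 30.** Let $B=\mathbb Z/30$, $N=5$, $u=(0,0,15,10,6)$, $x=(u,(1\,2))$. Again $x^{30}=1$, and $x^{10}=10\varepsilon_4$, $x^6=6\varepsilon_5$. But $15$ is odd, so $x^{15}=(15\varepsilon_3,(1\,2))$ keeps its transposition. Take a conjugate $y=(b,(4\,5))$ of $x$. It moves $4$ and $5$, so it commutes with neither $x^{10}$ nor $x^6$. By (1), $yx^{15}y^{-1}=(b-(1\,2)\cdot b+15\varepsilon_3,\ (1\,2))$, which equals $x^{15}$ only if $b(1)=b(2)$. But $b$ carries the three distinct labels $15,10,6$ on the points $1,2,3$, so $b(1)\ne b(2)$. Hence $y$ commutes with none of $x^{15},x^{10},x^6$, and its cycle has length $30$. The extra factor $2$ in $60$ is what removes the transposition from $x^{30}$.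

## 5. Labeled $\ell$-cycles and infinitely many orders

A transposition moves $2$ points, so $3$ labels were needed; an $\ell$-cycle moves $\ell$ points, so $\ell+1$ labels will do. To make the permutation part vanish in the relevant powers we ask for one extra factor $\ell$ in the order.

**Theorem 3.** Let $n\ge1$, and suppose there are a prime $\ell$ and distinct primes $p_1,\dots,p_{\ell+1}$ with $\ell\,p_1p_2\cdots p_{\ell+1}\mid n$ (where $\ell=p_i$ is allowed, and then $\ell^2\mid n$). Then there is a finite connected quandle whose right translations have order exactly $n$ and have no regular cycle.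

In particular this holds for every $n$ with $4\mid n$ and $\omega(n)\ge3$; for every even $n$ with $\omega(n)\ge4$; and for every $n>1$ with $\omega(n)\ge\ell+2$, where $\ell$ is the least prime divisor of $n$. The last case includes infinitely many odd $n$.

*The particular cases.* If $4\mid n$ and $\omega(n)\ge3$, take $\ell=2$, $p_1=2$ and two odd primes dividing $n$. If $n$ is even with $\omega(n)\ge4$, take $\ell=2$ and three odd primes dividing $n$. If $\omega(n)\ge\ell+2$ with $\ell$ the least prime divisor, take $\ell+1$ prime divisors other than $\ell$. All odd multiples of $3\cdot5\cdot7\cdot11\cdot13$ fall in the last case, with $\ell=3$.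

*Proof of Theorem 3.*

**Step 1: the construction.** We place the $\ell$-cycle, the labels, and some spare points. Write $n=n'\prod_i d_i$, where $d_i$ is the exact power of $p_i$ dividing $n$ and $n'$ is prime to all $p_i$. Let
$$N=2\ell+4,\qquad B=\mathbb Z/n,\qquad G_0=B\wr\mathrm{Sym}(N),\qquad \pi_0=(1\,2\cdots\ell).$$
Define $u\in B^N$ as follows: $u(\ell+i)$ has order $d_i$ for $1\le i\le\ell+1$; $u(2\ell+2)$ has order $n'$; all other values are $0$. Let $x=(u,\pi_0)$, let $D$ be its conjugacy class in $G_0$, and let $S=\{\ell+1,\dots,2\ell+2\}$. The point $2\ell+2$ is there to make the order exactly $n$. The unlabeled points $2\ell+3$ and $2\ell+4$ supply an odd permutation that centralizes $x$; this is needed because $\ell$-cycles with $\ell$ odd are even.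

**Step 2: connectedness.** Let $L=\langle D\rangle$, normal in $G_0$; by Lemma 3 we show $L\,C_{G_0}(x)=G_0$. The image of $L$ in $\mathrm{Sym}(N)$ is a nontrivial normal subgroup and $N\ge8$, so it contains $\mathrm{Alt}(N)$. Let $\tau_0$ be the transposition of $2\ell+3$ and $2\ell+4$. It commutes with $\pi_0$, and $\tau_0\cdot u=u$ as $u$ vanishes at both points; so $\tau_0$ centralizes $x$ by (1). Hence $L\,C_{G_0}(x)$ maps onto $\mathrm{Sym}(N)$. By (4), $c\varepsilon_1-c\varepsilon_2=(c\varepsilon_1)x(c\varepsilon_1)^{-1}x^{-1}\in L$, and by normality $c\varepsilon_i-c\varepsilon_j\in L$ for all $c\in B$ and $i\ne j$. By (3), $c\varepsilon_{\ell+1}\in C_{G_0}(x)$, since $\pi_0$ fixes $\ell+1$. As in Theorem 1, these give $B^N\subseteq L\,C_{G_0}(x)$, so $L\,C_{G_0}(x)=G_0$.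

**Step 3: powers of $x$.** We compute $x^{n/r}$ for each prime $r\mid n$. As $u$ vanishes on $\{1,\dots,\ell\}$, we have $\pi_0\cdot u=u$, so $x^k=(ku,\pi_0^k)$ by (5). Since $\ell\mid n$, $x^n=1$. We claim
$$(n/r)\,u=c\,\varepsilon_s\quad\text{with } c\in B\text{ of order } r\text{ and } s\in S.\tag{7}$$
If $r=p_i$, then $d_j\mid n/p_i$ for $j\ne i$ and $n'\mid n/p_i$, so only the entry at $s=\ell+i$ can survive. There we multiply an element of order $d_i$ by $n/p_i$, and $\gcd(d_i,n/p_i)=d_i/p_i$, so the result has order $p_i$. If $r\mid n'$, then every $d_j$ divides $n/r$, so only the entry at $s=2\ell+2$ can survive. There we multiply an element of order $n'$ by $n/r=(n'/r)\prod_j d_j$; as $r$ is prime to all $d_j$, $\gcd(n',n/r)=n'/r$, and the result has order $r$.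

**Step 4: the order of $R_x$ is exactly $n$.** We have $R_x^n=\mathrm{id}$; by Lemma 1(i) we need, for each prime $r\mid n$, some $y\in D$ not commuting with $x^{n/r}$. The permutation $\pi=\pi_0^{n/r}$ need not be trivial, so (3) alone does not suffice. Take $c,s$ from (7). As $|S|=\ell+2$, there is a permutation mapping $\{1,\dots,\ell\}$ into $S$ with $s$ in the image; conjugating $x$ by it gives $y=(b,\theta)\in D$ with $\theta$ an $\ell$-cycle supported in $S$ and moving $s$. The supports of $\theta$ and $\pi$ are disjoint, so $\theta\pi\theta^{-1}=\pi$, and (1) gives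
$$y\,x^{n/r}\,y^{-1}=(b-\pi\cdot b+c\varepsilon_{\theta(s)},\ \pi).$$
Since $\pi$ moves only points of $\{1,\dots,\ell\}$, the vector $b-\pi\cdot b$ vanishes outside $\{1,\dots,\ell\}$, in particular at $\theta(s)\in S$. So the label vector above has value $c\ne0$ at $\theta(s)$, whereas the label vector $c\varepsilon_s$ of $x^{n/r}$ has value $0$ there, because $\theta(s)\ne s$. Hence $y$ does not commute with $x^{n/r}$.

**Step 5: no regular cycle.** Here the extra factor $\ell$ is used. From $\ell p_i\mid n$ we get $\ell\mid n/p_i$, so $\pi_0^{n/p_i}=1$ and, by (7), $x^{n/p_i}=c_i\varepsilon_{\ell+i}$ with $c_i\ne0$. Any $y\in D$ has an $\ell$-cycle as permutation part, so it fixes at least one of the $\ell+1$ points $\ell+1,\dots,2\ell+1$, say $\ell+i$. By (3), $y$ commutes with $x^{n/p_i}$, so its cycle length under $R_x$ divides $n/p_i<n$. So $R_x$ has no regular cycle, and by Lemma 2 no right translation has one. $\blacksquare$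

**Example (a power that keeps its permutation).** Let $n=210$, $\ell=2$, $(p_1,p_2,p_3)=(3,5,7)$, $n'=2$, $N=8$. We may take $u=(0,0,70,42,30,105,0,0)$. Then $x^{105}=(105\,\varepsilon_6,(1\,2))$, and Step 4 is needed for $r=2$. The powers used in Step 5 are $x^{70},x^{42},x^{30}$, with even exponents.

**The orders that remain.** For a given $n$, consider the statement that every finite connected quandle with right translations of order $n$ has a regular cycle in its right translations. By Theorem 2 it is true if $\omega(n)\le2$, and by Theorem 3 it is false if $\ell p_1\cdots p_{\ell+1}\mid n$ for some prime $\ell$ and distinct primes $p_i$. For even $n$ this leaves only $\omega(n)=3$ with $n\equiv2\pmod4$; for odd $n$ it leaves those with $\omega(n)\ge3$ not covered by Theorem 3. Nothing is claimed here about these values.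

## 6. Principal quandles and coverings by fixed subgroups

For one class of quandles the fixed-point sets are subgroups. A cover of a group by subgroups is much more rigid than a cover of a set, and the threshold moves up by one.

**Definition (principal quandle).** Let $A$ be a finite group and $f\in\mathrm{Aut}(A)$. The principal quandle $(A,f)$ is the set $A$ with $x*y=f(xy^{-1})y$.

Let us check the axioms. Clearly $x*x=x$, and $R_y(x)=f(x)f(y)^{-1}y$ is bijective. Also
$$(x*y)*z=f\bigl(f(xy^{-1})\,yz^{-1}\bigr)z=f^2(xy^{-1})\,f(yz^{-1})\,z,$$
$$(x*z)*(y*z)=f\bigl(f(xz^{-1})\,z\,z^{-1}f(yz^{-1})^{-1}\bigr)f(yz^{-1})z=f^2(xy^{-1})\,f(yz^{-1})\,z.$$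
Note that $R_1=f$. So in a connected principal quandle all right translations are conjugate to $f$.

**Example.** Take $A=\mathbb Z/3$, $f=-1$. Then $x*y=2y-x$, $R_0(x)=-x$, and $R_yR_0(x)=x+2y$. As $2$ is invertible modulo $3$, these translations are already transitive, so the quandle is connected. Here $f$ has order $2$ and swaps $1$ and $2$: a regular cycle.

**Theorem 4.** Let $(A,f)$ be a finite connected principal quandle, $n=|f|$. If $\omega(n)\le3$, every right translation has a regular cycle. The bound $3$ is best possible: there is a connected principal quandle with $n=1540=2^2\cdot5\cdot7\cdot11$ and no regular cycle.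

*Proof that three primes are not enough.* By Theorem 2 we may assume $\omega(n)=3$, with primes $p_1,p_2,p_3$. Suppose $f=R_1$ has no regular cycle.

**Step 1: an irredundant cover.** Let $A_i$ be the set of fixed points of $f^{n/p_i}$. It is a subgroup, since $f^{n/p_i}$ is an automorphism; it is proper, since $f^{n/p_i}\ne\mathrm{id}$; and it is $f$-invariant, since $f$ commutes with $f^{n/p_i}$. By Lemma 1(ii), $A=A_1\cup A_2\cup A_3$. A group is not the union of two proper subgroups, so none of the three can be omitted.

**Step 2: pairwise intersections coincide.** This prepares the counting. Let $K=A_1\cap A_2\cap A_3$ and $t\in A_1\cap A_2$. Choose $w\in A_3\setminus(A_1\cup A_2)$, possible by Step 1. As $t\in A_1$ and $w\notin A_1$, we have $tw\notin A_1$; likewise $tw\notin A_2$. So $tw\in A_3$, hence $t\in A_3$. Thus $A_1\cap A_2=K$, and by symmetry $A_i\cap A_j=K$ for all $i\ne j$.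

**Step 3: $A_1$ has index 2.** Let $P_i=A_i\setminus K$. By Step 2, $P_i$ consists of the elements lying in $A_i$ and in no other $A_j$, and $A$ is the disjoint union of $K,P_1,P_2,P_3$. Each $P_i$ is nonempty, since otherwise $A_i=K$ could be omitted from the cover. Let $g\in P_1$ and $v\in P_2$. Then $gv\notin A_1$, because $g\in A_1$ and $v\notin A_1$; and $gv\notin A_2$, because $v\in A_2$ and $g\notin A_2$. So $gv\in P_3$. For $v,v'\in P_2$ and $g\in P_1$ we get
$$v^{-1}v'=(gv)^{-1}(gv')\in A_3\cap A_2=K,$$
so $P_2\subseteq vK$. Conversely $vK\subseteq A_2\setminus K=P_2$, as $v\in A_2\setminus K$. So $|P_2|=|K|$, and by symmetry $|P_i|=|K|$ for all $i$. Hence $|A|=4|K|$, $|A_1|=2|K|$ and $|A:A_1|=2$.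

**Step 4: contradiction with connectedness.** A subgroup of index $2$ is normal, and $A_1$ is $f$-invariant, so $f$ induces an automorphism of the group $A/A_1$ of order $2$, necessarily the identity. So $f(x)\in xA_1$ and $f(y)^{-1}y\in A_1$, whence $R_y(x)=f(x)f(y)^{-1}y\in xA_1$ for all $x,y$. Every right translation maps each coset of $A_1$ to itself, so $\mathrm{Mlt}_r(A)$ is not transitive, a contradiction. $\blacksquare$

*The example with four primes.* The group $\mathbb F_3^2$ is the union of its four lines through $0$. The plan is to build $A$ with quotient $V=\mathbb F_3^2$ so that the four fixed subgroups are the preimages of the four lines, and $f$ acts on $V$ as $-1$, which keeps the quandle connected. As in Section 1, certain powers of $f$ will be conjugations by an element with only one nonzero component.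

**Step 1: the group.** Let $(m_1,m_2,m_3,m_4)=(4,5,7,11)$, let $p_i$ be the prime dividing $m_i$, and $n=1540=m_1m_2m_3m_4$. Let
$$M_i=\{(\alpha,\beta,\gamma)\in(\mathbb Z/m_i)^3:\alpha+\beta+\gamma=0\},\qquad M=\bigoplus_{i=1}^4M_i.$$
Let $\rho$ be the cyclic shift of the coordinates and $\tau$ the swap of the first two, acting on each $M_i$; then $\rho^3=1$ and $\tau\rho\tau=\rho^{-1}$. Let $V=\mathbb F_3^2$, let $\Lambda_1,\dots,\Lambda_4$ be its four lines through $0$, and let $\varphi_i\colon V\to\mathbb F_3$ be linear with kernel $\Lambda_i$. Let $v\in V$ act on $M_i$ as $\rho^{\varphi_i(v)}$, well defined since $\rho^3=1$. Put $A=M\rtimes V$, with product $(m,v)(m',v')=(m+v\cdot m',\ v+v')$.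

**Step 2: the automorphism.** Let $\sigma(m,v)=(\tau m,-v)$, a bijection. From $\tau\rho^{\varphi_i(v)}=\rho^{-\varphi_i(v)}\tau=\rho^{\varphi_i(-v)}\tau$ we get $\tau(v\cdot m')=(-v)\cdot\tau m'$. So
$$\sigma\bigl((m,v)(m',v')\bigr)=(\tau m+(-v)\cdot\tau m',\ -v-v')=\sigma(m,v)\,\sigma(m',v'),$$
and $\sigma$ is an automorphism with $\sigma^2=1$. Let $z=(z_i)\in M$ with $z_i=(1,1,-2)\in M_i$, and let $c_w$ denote conjugation by $w\in M$, that is, $c_w(g)=wgw^{-1}$. Since $\tau z=z$, we have $\sigma(z)=z$ and $\sigma c_z\sigma^{-1}=c_{\sigma(z)}=c_z$. Put $f=c_z\sigma$; as the two factors commute, $f^k=c_{kz}\sigma^k$.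

**Step 3: order and cycles of $f$.** We find the fixed points of each $f^{n/p_i}$. As $n$ is even and every $m_i$ divides $n$, $f^n=c_{nz}=\mathrm{id}$. The numbers $n/p_i$, namely $770,308,220,140$, are even, so $f^{n/p_i}=c_w$ with $w=(n/p_i)z$. For $j\ne i$ we have $m_j\mid n/p_i$, so the $j$-th component of $w$ is $0$. The $i$-th component is $t(1,1,-2)$ with $t$ the class of $n/p_i$ in $\mathbb Z/m_i$, which has order $p_i$ since $\gcd(m_i,n/p_i)=m_i/p_i$. As $p_i\ne3$, $3t\ne0$, so $t\ne-2t$ and $\rho$ does not fix $t(1,1,-2)$; hence neither does $\rho^{-1}$.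

As $M$ is abelian, $w(m,v)w^{-1}=(w+m-v\cdot w,\ v)$. So $(m,v)$ is fixed by $f^{n/p_i}$ if and only if $v\cdot w=w$. Since $v$ acts on the only nonzero component of $w$ as $\rho^{\varphi_i(v)}$, this means $\varphi_i(v)=0$. Thus
$$\mathrm{Fix}(f^{n/p_i})=\{(m,v):v\in\Lambda_i\}.$$
This is a proper subset for every $i$, so $|f|=n$ by Lemma 1(i). As $V=\Lambda_1\cup\Lambda_2\cup\Lambda_3\cup\Lambda_4$, every element of $A$ is fixed by some $f^{n/p_i}$, so $f$ has no regular cycle by Lemma 1(ii).

**Step 4: reduction of connectedness to a subgroup.** Put $d(y)=f(y)^{-1}y$. Then $R_yR_1^{-1}(x)=R_y(f^{-1}(x))=x\,d(y)$. So $\mathrm{Mlt}_r(A)$ contains right multiplication by every element of $E=\langle d(y):y\in A\rangle$, and it suffices to show $E=A$. From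
$$d(yg)=f(g)^{-1}f(y)^{-1}yg=f(g)^{-1}d(y)g=d(g)\cdot g^{-1}d(y)g$$
we get $g^{-1}d(y)g=d(g)^{-1}d(yg)\in E$ for all $y,g\in A$. So $E$ is normal in $A$.

**Step 5: $E=A$.** We first cover $V$, then $M$. On $A/M\cong V$ the automorphism $f$ acts as $-1$, because $c_z$ acts trivially there. So $d$ induces $v\mapsto 2v$, which is bijective on $V$, and $EM=A$. Hence $A/E=EM/E$ is a quotient of the abelian group $M$, and $E\supseteq[A,A]$. Fix $i$ and choose $v\in V$ with $\varphi_i(v)=1$. For $m\in M_i$ the commutator $vmv^{-1}m^{-1}=v\cdot m-m=(\rho-1)m$ lies in $[A,A]$, so $(\rho-1)M_i\subseteq E$. If $\rho m=m$ with $m\in M_i$, then $m=(\alpha,\alpha,\alpha)$ with $3\alpha=0$, and $\alpha=0$ because $3$ is prime to $m_i$. So $\rho-1$ is injective on the finite group $M_i$, hence bijective, and $M_i\subseteq E$. This holds for every $i$, so $M\subseteq E$ and $E=EM=A$.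

Thus $(A,f)$ is a connected principal quandle with $|f|=1540$. Its right translations are all conjugate to $R_1=f$, so none has a regular cycle. $\blacksquare$
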